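# Small One-Way Differences and Cuts at a Point

Throughout, $k\ge 2$ is fixed, $n\ge 2k$, the ground set is $X=[n]=\{1,\dots,n\}$, and $[v]=\{1,\dots,v\}$ with $[0]=\emptyset$. We write $A+x$ and $A-x$ for adding an element to a set and deleting one, and $\binom ab=0$ if $b<0$ or $b>a\ge 0$. Intervals such as $(v,n]$ or $[p,q-1]$ are intervals of integers.

## 1. Sets that almost contain an initial segment

Fix an integer $t$ with $0\le t\le k-1$. For each size $s$ with $k\le s\le n-k$ put
$$u_t(s)=s-k+1+2t,\qquad \mathcal G^t_s=\{A\subset[n]:\ |A|=s,\ |[u_t(s)]\setminus A|\le t\},\qquad \mathcal G^t=\bigcup_{s=k}^{n-k}\mathcal G^t_s .$$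
Here $1\le u_t(s)\le n-2k+1+2t\le n-1$, so the definition makes sense. A member of $\mathcal G^t_s$ is an $s$-set that contains the initial segment $[u_t(s)]$ with at most $t$ misses. For $t=0$ it contains $[s-k+1]$ entirely. For $t=1$ the segment is longer by two and one miss is allowed.

These families have small differences in one direction: *if $A,B\in\mathcal G^t$ and $|A|\le|B|$, then $|A\setminus B|\le k-1$.* The reason is one inequality, which will run through the whole lecture. For every $v\in\{0,\dots,n\}$,
$$|A\setminus B|\ \le\ |A\setminus[v]|+|[v]\setminus B|, \qquad (1)$$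
because an element of $A\setminus B$ either exceeds $v$ or lies in $[v]\setminus B$. We call $v$ a *cut*. Now let $A\in\mathcal G^t_s$, $B\in\mathcal G^t_{s'}$ with $s\le s'$, and cut at $v=u_t(s)$. First,
$$|A\setminus[v]|=s-v+|[v]\setminus A|\le (k-1-2t)+t=k-1-t .$$
Second, $v\le u_t(s')$ gives $|[v]\setminus B|\le|[u_t(s')]\setminus B|\le t$. The sum is at most $k-1$.

**Example ($k=3$, $n=7$).** The sizes are $s=3,4$. For $t=0$ we have $u=1,2$. The $3$-sets containing $1$ number $\binom62=15$, and the $4$-sets containing $\{1,2\}$ number $\binom52=10$, so $|\mathcal G^0|=25$. For $t=1$ we have $u=3,4$. The $3$-sets with at least two elements in $[3]$ number $1+3\cdot4=13$, and the $4$-sets with at least three elements in $[4]$ number $1+4\cdot 3=13$, so $|\mathcal G^1|=26$. We cannot take the better choice in each layer separately: $\{1,5,6\}\in\mathcal G^0_3$ and $\{2,3,4,7\}\in\mathcal G^1_4$, and $|\{1,5,6\}\setminus\{2,3,4,7\}|=3$.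

That single extra set, $26$ against $25$, is what these families are for. We now turn to the question they answer.

## 2. Sequences with bounded one-way differences

Let $f(n,k)$ be the maximum length $m$ of a sequence $(F_1,\dots,F_m)$ of distinct subsets of an $n$-element set with
$$|F_i\setminus F_j|<k\quad\text{for all } i<j. \qquad (2)$$
For orientation: with $k=1$ the condition would say $F_i\subset F_j$, so the sequence would be a chain. The parameter $k$ says how far from a chain we may go, with only the differences "earlier minus later" controlled. Put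
$$g(n,k)=\binom nk+2\sum_{i<k}\binom ni-\binom{2k-1}{k}.$$
The problem, whose source is "Bounding One-Way Differences" (https://faculty.math.illinois.edu/~z-furedi/PUBS/furedi_frankl_pach_one-way-diffs.pdf), supplies these facts: $f(n,k)\ge g(n,k)$ for $n\ge2k$; $f(n,k)=(1+o(1))\binom nk$ for $k\ge3$; and $f=g$ fails for $k=3$, $n=7$. The conjecture is that for every fixed $k\ge 2$ there is an $n_o(k)\ge 2k$ such that $f(n,k)=g(n,k)$ for all $n\ge n_o(k)$. It is **false**. Here is what we shall prove.

**Theorem 1 (disproof).** For $k\ge3$ and $n\ge2k$,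
$$f(n,k)\ge g(n,k)+E(n,k),$$
$$E(n,k)=\sum_{m=2k}^{n-1}\left[\binom{m-2}{k-2}-\binom{2k-3}{k-2}\right]=\binom{n-2}{k-1}-\binom{2k-2}{k-1}-(n-2k)\binom{2k-3}{k-2}.$$
Each summand is positive, so $f(n,k)>g(n,k)$ for all $n\ge2k+1$. For $k=3$, $E(n,3)=\binom{n-5}2$.

So for every $k\ge3$ no $n_o(k)$ exists.

**Theorem 2 (classification).** For $n\ge2k$: $f(n,k)=g(n,k)$ if and only if $k=2$ or $n=2k$.

**Theorem 3 (second order).** For fixed $k\ge3$,
$$\binom nk+3\binom n{k-1}-O_k(n^{k-2})\ \le\ f(n,k)\ \le\ \binom nk+k\binom n{k-1}+O_k(n^{k-2}).$$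
So $f(n,k)-g(n,k)=\Theta_k(n^{k-1})$, and $f(n,3)=\binom n3+3\binom n2+O(n)$.

For $k=3$ the excess $f-g$ is therefore $\binom n2+O(n)$. For $k\ge4$ the theorem places the coefficient of $\binom n{k-1}$ only between $3$ and $k$.

**Removing the order.** The first step replaces sequences by families.

**Lemma 1.** A family $\mathcal F$ of subsets of $X$ can be ordered so that (2) holds if and only if
$$|A\setminus B|<k\quad\text{for all }A,B\in\mathcal F\text{ with }|A|\le|B|. \qquad \text{(P)}$$

*Proof.* If (P) holds, order $\mathcal F$ by non-decreasing size. Conversely, let (2) hold for some ordering, and let $|A|\le|B|$, $A\ne B$. If $A$ precedes $B$, then (2) is what we want. If $B$ precedes $A$, then $|B\setminus A|<k$, and $|A\setminus B|=|A|-|A\cap B|\le|B|-|A\cap B|=|B\setminus A|<k$. $\square$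

**Removing the extreme sizes.** Call $A$ *middle* if $k\le|A|\le n-k$. For $k=3$, $n=7$ these are the sets of size $3$ and $4$. Let $h(n,k)$ be the maximum size of a family of middle sets with (P).

**Lemma 2.** For $n\ge2k$, $f(n,k)=2\sum_{i<k}\binom ni+h(n,k)$.

*Proof.* There are $\sum_{i<k}\binom ni$ sets of size $<k$ and equally many of size $>n-k$. The two classes are disjoint because $n\ge2k$. Any family with (P) consists of some of these sets and of middle sets with (P), which gives "$\le$". For "$\ge$" we add all of them to a family of middle sets with (P), and check (P) for $|A|\le|B|$. If $|A|<k$, then $|A\setminus B|<k$. If $|B|>n-k$, then $|A\setminus B|\le n-|B|<k$. Otherwise both sets are middle. $\square$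

Consequently
$$f(n,k)=g(n,k)\iff h(n,k)=\binom nk-\binom{2k-1}k. \qquad (3)$$

**The smallest case, $n=2k$.** The middle sets have size exactly $k$. A set and its complement cannot both occur, since $|A\setminus A^c|=k$. Hence $h(2k,k)\le\frac12\binom{2k}k=\binom{2k}k-\binom{2k-1}k$, because $\binom{2k}k=2\binom{2k-1}k$. With $f\ge g$ this gives $f(2k,k)=g(2k,k)$.

## 3. Counting $\mathcal G^0$ and $\mathcal G^1$

By Section 1 each $\mathcal G^t$ is a family of middle sets with (P), so $h(n,k)\ge|\mathcal G^t|$. We use the textbook identity $\sum_{w=a}^{b}\binom wr=\binom{b+1}{r+1}-\binom a{r+1}$, which is Pascal's rule telescoped.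

**The case $t=0$ recovers $g$.** A member of $\mathcal G^0_s$ is $[s-k+1]$ together with $k-1$ of the other $w=n-s+k-1$ elements. As $s$ runs over $[k,n-k]$, $w$ runs over $[2k-1,n-1]$, so
$$|\mathcal G^0|=\sum_{w=2k-1}^{n-1}\binom w{k-1}=\binom nk-\binom{2k-1}k .$$
This proves the given bound $f\ge g$. The conjecture says that for large $n$ one cannot do better than $t=0$.

**The case $t=1$, $k\ge3$: proof of Theorem 1.**

**Step 1: a formula for the size.** Here $u=u_1(s)=s-k+3$. A member of $\mathcal G^1_s$ with exactly one miss is given by the missed element ($u$ choices) and $s-(u-1)=k-2$ elements outside $[u]$. A member with no miss is given by $s-u=k-3$ elements outside $[u]$. With $w=n-u$, which runs over $[2k-3,n-3]$, we get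
$$N(n):=|\mathcal G^1|=\sum_{w=2k-3}^{n-3}\left[(n-w)\binom w{k-2}+\binom w{k-3}\right].$$

**Step 2: the start $n=2k$.** Only $w=2k-3$ occurs. Using $\binom{2k-3}{k-2}=\binom{2k-3}{k-1}$ and Pascal's rule twice,
$$N(2k)=3\binom{2k-3}{k-2}+\binom{2k-3}{k-3}=\binom{2k-3}{k-1}+2\binom{2k-3}{k-2}+\binom{2k-3}{k-3}=\binom{2k-1}{k-1}=\binom{2k}k-\binom{2k-1}k .$$

**Step 3: the increment.** Passing from $n$ to $n+1$ adds the term $w=n-2$ and adds $\binom w{k-2}$ to each old term:
$$N(n+1)-N(n)=3\binom{n-2}{k-2}+\binom{n-2}{k-3}+\sum_{w=2k-3}^{n-3}\binom w{k-2}.$$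
The last sum is $\binom{n-2}{k-1}-\binom{2k-3}{k-1}=\binom{n-2}{k-1}-\binom{2k-3}{k-2}$. Since $\binom n{k-1}=\binom{n-2}{k-1}+2\binom{n-2}{k-2}+\binom{n-2}{k-3}$,
$$N(n+1)-N(n)=\binom n{k-1}+\left[\binom{n-2}{k-2}-\binom{2k-3}{k-2}\right].$$

**Step 4: induction.** Since $\binom{n+1}k-\binom nk=\binom n{k-1}$, induction on $n$ from Step 2 gives $N(n)=\binom nk-\binom{2k-1}k+E(n,k)$ with $E$ the sum in the theorem. By Lemma 2, $f(n,k)\ge g(n,k)+E(n,k)$. The closed form of $E$ follows from
$$\sum_{m=2k}^{n-1}\binom{m-2}{k-2}=\binom{n-2}{k-1}-\binom{2k-2}{k-1}.$$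

**Step 5: positivity.** For $k\ge3$ and $m\ge2k$ we have $m-2>2k-3$ and $1\le k-2\le 2k-3$, so $\binom{m-2}{k-2}>\binom{2k-3}{k-2}$. Thus $E(n,k)>0$ as soon as $n\ge2k+1$. For $k=3$,
$$E(n,3)=\frac{(n-2)(n-3)}2-6-3(n-6)=\frac{n^2-11n+30}2=\binom{n-5}2 .$$
This proves Theorem 1. $\blacksquare$

For $k=3$, $n=7$ we have $g=35+2\cdot29-10=83$ and $f\ge84$, as in Section 1.

For $k=2$ the family $\mathcal G^1_s$ consists of the $s$-subsets of $[s+1]$, so $|\mathcal G^1|=\sum_{s=2}^{n-2}(s+1)=\binom n2-3=|\mathcal G^0|$: a tie. The next section shows that for $k=2$ nothing beats it.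

## 4. Stars and co-stars: $k=2$

We prove Theorem 2. For $k\ge3$, $n\ge2k+1$ equality fails by Theorem 1. For $n=2k$ it holds by Section 2. It remains to show $h(n,2)\le\binom n2-3$ for $n\ge4$; by (3) and $f\ge g$ this gives equality.

Let $\mathcal F$ be a family of middle sets with (P) for $k=2$, let $\mathcal F_s$ ($2\le s\le n-2$) be the members of size $s$, and let $m_s=|\mathcal F_s|$. Two distinct members of $\mathcal F_s$ meet in exactly $s-1$ elements.

**Definition.** A layer $\mathcal F_s$ is a *star* if $\mathcal F_s=\{S+x:x\in L\}$ with $|S|=s-1$, $L\cap S=\emptyset$. It is a *co-star* if $\mathcal F_s=\{T-y:y\in M\}$ with $|T|=s+1$, $M\subset T$. So $\{12,13,14\}$ is a star with $S=\{1\}$, and $\{12,13,23\}$ is a co-star with $T=\{1,2,3\}$.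

**Step 1: a layer with $m_s\ge3$ is a star or a co-star.** Take distinct $A,B\in\mathcal F_s$ and put $I=A\cap B$, $A=I+a$, $B=I+b$. Suppose $C\in\mathcal F_s$ misses some $x\in I$. Since $|C\cap A|=s-1$, we get $C\supseteq A-x$, and likewise $C\supseteq B-x$. Hence $C=(A\cup B)-x$, both sides having $s$ elements. If there is such a $C$, then no $D=I+d\in\mathcal F_s$ with $d\ne a,b$ exists, because $D\cap C=I-x$ would have only $s-2$ elements. So either all members contain $I$ (star), or some member misses an element of $I$ and all members lie in $A\cup B$ (co-star). In a star $m_s=|L|\le n-s+1$; in a co-star $m_s=|M|\le s+1$.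

**Where layer-by-layer counting fails.** The obvious bound is now $m_s\le\max(n-s+1,s+1)$. It is too weak. For $n=6$ it gives $5+4+5=14$, while the target is $12$: the bound takes a large star at $s=2$ and a large co-star at $s=4$. So the missing ingredient is an interaction between a star and a later co-star.

**Step 2 (Claim): if layer $s$ is a star $(S,L)$, layer $s'>s$ is a co-star $(T,M)$, and both are non-empty, then $\min(m_s,m_{s'})\le s'-s+2$.** By (P), $|(S+x)\setminus(T-y)|\le1$ for all $x\in L$, $y\in M$. Put $d=|S\setminus T|$. Then $d\le1$, and $|T\setminus S|=|T|-|S|+d=s'-s+2+d$.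

- Let $d=0$ and $L\subset T$. Then $L\subset T\setminus S$, so $|L|\le s'-s+2$.
- Let $d=0$ and some $x\in L\setminus T$. If some $y\in M$ were in $S$, then $x,y$ would both lie in $(S+x)\setminus(T-y)$. So $M\subset T\setminus S$ and $|M|\le s'-s+2$.
- Let $d=1$, $S\setminus T=\{z\}$. The element $z$ already uses the one permitted element. So no $x\in L$ lies outside $T$; no $y\in M$ lies in $S$ (it would differ from $z$ because $y\in T$); and no element lies in both $L$ and $M$ (take $x=y$). Thus $L,M$ are disjoint non-empty subsets of $T\setminus S$, which has $s'-s+3$ elements, and both have size at most $s'-s+2$.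

**Step 3: counting by levels.** Let $W_v=\{s:m_s\ge v\}$. Always $|W_v|\le n-3$. We show $|W_v|\le n-v$ for $4\le v\le n-1$; we may assume $W_v\ne\emptyset$. By Step 1, label each $s\in W_v$ as star or co-star.

- Some star precedes some co-star in $W_v$. Then there are consecutive elements $s<s'$ of $W_v$ with $s$ a star and $s'$ a co-star. By the Claim $v\le s'-s+2$, so the $s'-s-1\ge v-3$ layers strictly between them are not in $W_v$, and $|W_v|\le(n-3)-(v-3)=n-v$.
- All are stars. Then $v\le n-s+1$ for each $s\in W_v$, so $W_v\subset[2,n+1-v]$ and $|W_v|\le n-v$.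
- All are co-stars. Then $v\le s+1$, so $W_v\subset[v-1,n-2]$ and $|W_v|\le n-v$.
- Both kinds occur and all co-stars precede all stars. The smallest element is a co-star and the largest a star, so $W_v\subset[v-1,n+1-v]$ and $|W_v|\le n-2v+3\le n-v$.

Moreover, $W_v=\emptyset$ for $v\ge\max(n,4)$, since $m_s\ge3$ implies $m_s\le\max(n-s+1,s+1)\le n-1$.

**Step 4: summation.** Since $\sum_s m_s=\sum_{v\ge1}|W_v|$,
$$|\mathcal F|\le3(n-3)+\sum_{v=4}^{n-1}(n-v)=3(n-3)+\frac{(n-4)(n-3)}2=\frac{(n-3)(n+2)}2=\binom n2-3 .$$
As $\binom{2k-1}{k}=\binom32=3$ for $k=2$, this is $h(n,2)\le\binom n2-\binom32$, and Theorem 2 is proved. $\blacksquare$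

## 5. Shifting, and a converse of the cut inequality

From here on $k\ge3$ is fixed and we prove Theorem 3.

**The lower bound.** For $k\ge3$ the term $(n-2k)\binom{2k-3}{k-2}$ is $O_k(n)=O_k(n^{k-2})$, so $E(n,k)=\binom n{k-1}-O_k(n^{k-2})$. Since $g(n,k)=\binom nk+2\binom n{k-1}+O_k(n^{k-2})$, Theorem 1 gives the lower bound.

**What the upper bound needs.** Let $\mathcal F$ be a family of middle sets with (P) and $|\mathcal F|=h(n,k)$. In Section 1 property (P) came from a cut $v$ making the right side of (1) at most $k-1$. If every pair in $\mathcal F$ had such a cut, each single $A$ (paired with itself) would differ from some $[v]$ in at most $k-1$ elements, and could be counted. This is false in general: for $k=3$, $n=6$, the family $\{\{4,5,6\}\}$ satisfies (P), but $|A\setminus[v]|+|[v]\setminus A|$ takes the values $3,4,5,6,5,4,3$ for $v=0,\dots,6$. The family must first be pushed to the left.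

**Definition.** For $i<j$, the *shift* $S_{ij}$ replaces each $A\in\mathcal F$ with $j\in A$, $i\notin A$ by $A-j+i$, provided $A-j+i\notin\mathcal F$. For example, $S_{12}$ turns $\{23,13,24\}$ into $\{23,13,14\}$: the set $23$ stays because $13$ is already present. The family is *shifted* if $i<j$, $j\in A\in\mathcal F$, $i\notin A$ always imply $A-j+i\in\mathcal F$.

**Step 1: shifting keeps the sizes of the sets, $|\mathcal F|$, and (P).** The first two are clear from the definition. Write (P) as $|A\cap B|\ge t$ with $t=\min(|A|,|B|)-k+1$. Take two sets after the shift, with originals $A,B$; their sizes are unchanged, hence so is $t$. If both or neither moved, the intersection size is unchanged. Suppose exactly one moved, call it $C$ (so $j\in C$, $i\notin C$), and let $C^*$ be the other one. The intersection can drop only if $j\in C^*$, $i\notin C^*$, and then it drops by one. In that case $C^*-j+i\in\mathcal F$, since $C^*$ did not move. Moreover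
$$|(C-j+i)\cap C^*|=|C\cap C^*|-1=|C\cap(C^*-j+i)|\ge t$$
by (P) for the original pair $C$, $C^*-j+i$, which has the same sizes.

**Step 2: we may assume $\mathcal F$ is shifted.** Each shift that changes $\mathcal F$ decreases $\sum_{A\in\mathcal F}\sum_{a\in A}a$, so after finitely many shifts no $S_{ij}$ changes the family. It is still a family of middle sets with (P) and of size $h(n,k)$.

**Step 3: a shifted family is closed under going down entrywise.** *Let $A\in\mathcal F$ have sorted entries $a_1<a_2<\cdots$, and let $A^*$ be a set of the same size with sorted entries $a^*_l\le a_l$ for all $l$. Then $A^*\in\mathcal F$.* If $A^*\ne A$, let $l$ be the least index with $a^*_l<a_l$. Then $a_l-1\ge a^*_l\ge1$, and if $l\ge2$ then $a_{l-1}=a^*_{l-1}<a^*_l\le a_l-1$. In all cases $a_l-1\notin A$. So $A-a_l+(a_l-1)\in\mathcal F$, and its entries are still $\ge$ those of $A^*$. Induct on $\sum_l(a_l-a^*_l)$.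

Now the converse of the cut inequality.

**Lemma 3.** Let $\mathcal F$ be shifted with (P). If $A,B\in\mathcal F$ and $|A|\le|B|$ (possibly $A=B$), there is $v\in\{0,\dots,n\}$ with $|A\setminus[v]|+|[v]\setminus B|\le k-1$.

*Proof.* Suppose the sum is at least $k$ for all $v$. The plan is to move $A$ down to a set that contains $k$ elements outside $B$.

**Step 1: choose the $k$ elements.** Taking $v=0$ and $v=n$ gives $|A|\ge k$ and $|X\setminus B|\ge k$. Let $C=\{c_1<\dots<c_k\}$ be the $k$ smallest elements of $X\setminus B$ and $\alpha_1<\dots<\alpha_k$ the $k$ largest elements of $A$.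

**Step 2: $A$ has room above $C$.** For $v=c_i-1$ we have $|[v]\setminus B|=i-1$, so $|A\cap[c_i,n]|\ge k-i+1$. Since $\alpha_i$ is the $(k-i+1)$-st largest element of $A$, this says $\alpha_i\ge c_i$. Hence $|A\cap(v,n]|\ge|C\cap(v,n]|$ for all $v$. Removing the common part $A\cap C$,
$$|(A\setminus C)\cap(v,n]|\ge|(C\setminus A)\cap(v,n]|\quad\text{for all }v .$$

**Step 3: exchange.** Put $m=|C\setminus A|$; by the case $v=0$, $m\le|A\setminus C|$. Let $A^*$ be $A\cup C$ with the $m$ largest elements of $A\setminus C$ deleted. Then $|A^*|=|A|$ and $C\subset A^*$. The number of deleted elements exceeding $v$ is $\min(m,|(A\setminus C)\cap(v,n]|)\ge|(C\setminus A)\cap(v,n]|$, and the right side is the number of added elements exceeding $v$. So $|A^*\cap[v]|\ge|A\cap[v]|$ for all $v$. With $v=a_l$ this gives $|A^*\cap[a_l]|\ge l$, that is, $a^*_l\le a_l$. By closure under going down, $A^*\in\mathcal F$.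

**Step 4: contradiction.** $|A^*|=|A|\le|B|$, and $C\subset A^*\setminus B$ gives $|A^*\setminus B|\ge k$, against (P). $\square$

## 6. The distance to $[v]$, and codes

For a member $A$ of our shifted family $\mathcal F$ put
$$D_A(v)=|A\setminus[v]|+|[v]\setminus A|=|A\,\triangle\,[v]|,\qquad 0\le v\le n .$$
This is a $\pm1$ walk: $D_A(v)-D_A(v-1)=-1$ if $v\in A$, and $+1$ if $v\notin A$. It starts at $D_A(0)=|A|\ge k$ and ends at $D_A(n)=n-|A|\ge k$. Lemma 3 with $A=B$ says $\min D_A\le k-1$.

**Example ($k=3$, $n=8$).** For $A=\{1,3,7\}$ the values $D_A(0),\dots,D_A(8)$ are $3,2,3,2,3,4,5,4,5$; the minimum is $2=k-1$, attained at $v=1$ and $v=3$.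

**Type (a): $\min D_A\le k-2$. There are at most $(k-1)\binom n{k-1}$ such sets.** Let $u$ be the first point with $D_A(u)=k-2$; it exists because the walk starts at height at least $k$ and moves by $\pm1$. Then $u\ge1$, and the step into $u$ goes down, so $u\in A$. The set $T=A\,\triangle\,[u]$ has $k-2$ elements, and $u\notin T$. Since $A=T\,\triangle\,[u]$, the set $A$ is determined by the $(k-1)$-set $T\cup\{u\}$ and the rank of $u$ in it. For instance, with $k=3$ and $A=\{1,2,3\}$ we get $u=2$, $T=\{3\}$.

**Type (b): $\min D_A=k-1$.** Let $u$ be any minimizer. Since $D_A(0),D_A(n)\ge k$, we have $1\le u\le n-1$. Also $D_A(u\pm1)=k$, so $u\in A$ and $u+1\notin A$. Put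
$$R=[u]\setminus A\subset[u-1],\qquad S=A\setminus[u]\subset[u+2,n],\qquad r=|R|,\qquad |R|+|S|=k-1 .$$
Because $u+1\notin A$, we can move $S$ one step to the left without hitting $u$:
$$K=R\cup\{u\}\cup\{x-1:x\in S\}=\{y_1<\dots<y_k\}\subset[n-1],\qquad u=y_{r+1}.$$

**Definition.** The pair $(K,r)$, $0\le r\le k-1$, is the *code* of $A$ at the minimizer $u$. The number $y_{j+1}-y_j$ is the *gap of index $j$* of $K$.

In the example $A=\{1,3,7\}$, the minimizer $u=1$ gives $R=\emptyset$, $S=\{3,7\}$ and the code $(\{1,2,6\},0)$; the minimizer $u=3$ gives $R=\{2\}$, $S=\{7\}$ and the code $(\{2,3,6\},1)$.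

A code determines its set:
$$A=\big([y_{r+1}]\setminus\{y_1,\dots,y_r\}\big)\cup\{y_j+1:j\ge r+2\},\qquad |A|=y_{r+1}+k-1-2r. \qquad (4)$$
It also determines the minimizer $u=y_{r+1}$, so the codes of $A$ correspond bijectively to the minimizers of $D_A$. Adding the steps of the walk between $u$ and $v$, we get
$$D_A(v)-D_A(u)=|u-v|-2q, \qquad (5)$$
where $q$ is the number of steps of the less favorable kind. For $v<u$ it counts the non-members of $A$ in $(v,u]$, so $q=\#\{j\le r:y_j>v\}$. For $v>u$ it counts the members of $A$ in $(u,v]$, so $q=\#\{j\ge r+2:y_j<v\}$. If $q\ge1$, then for $v<u$ the elements $y_r,\dots,y_{r+1-q}$ exceed $v$, and for $v>u$ the elements $y_{r+2},\dots,y_{r+1+q}$ are below $v$. Hence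
$$u-v\ge y_{r+1}-y_{r+1-q}+1\ \ (v<u),\qquad v-u\ge y_{r+1+q}-y_{r+1}+1\ \ (v>u). \qquad (6)$$
In words: $|u-v|$ is at least $1$ plus the sum of the $q$ gaps next to $u$ on the side of $v$.

**Why counting codes is not enough.** Each set of type (b) has a code, and there are $k\binom{n-1}k$ codes. This bounds $h(n,k)$ by about $k\binom nk$, which is too large by the factor $k$: the same $K$ may occur with $k$ different ranks $r$. We need a reason why one $K$ should essentially serve only one set.

## 7. Two codes that exclude each other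

The next lemma gives that reason. It allows two slightly different sets $K,\tilde K$, because Section 8 needs this. On a first reading take $\tilde K=K$.

**Lemma 4.** There are no $A,\tilde A\in\mathcal F$ of type (b) with codes $(K,r)$, $(\tilde K,\tilde r)$, $r<\tilde r$, where $K=\{y_1<\dots<y_k\}$ and $\tilde K=\{\tilde y_1<\dots<\tilde y_k\}$, satisfying

- (i) $\tilde y_j\le y_j$ for all $j$, with equality for $j\le r+1$ and for $j\ge\tilde r+1$;
- (ii) $y_{r+1}$ is the smallest minimizer of $D_A$, and $\tilde y_{\tilde r+1}$ is the largest minimizer of $D_{\tilde A}$;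
- (iii) $y_{\tilde r+1}-y_{r+1}\ge2(\tilde r-r)$.

*Proof.* **Step 1: compare sizes, so that Lemma 3 applies.** By (4) and (i), $|\tilde A|-|A|=y_{\tilde r+1}-y_{r+1}-2(\tilde r-r)\ge0$. So some $v$ has $\mathcal E(v):=|A\setminus[v]|+|[v]\setminus\tilde A|\le k-1$. We show $\mathcal E(v)\ge k$ for every $v$. Put $u=y_{r+1}=\tilde y_{r+1}$ and $\tilde u=y_{\tilde r+1}=\tilde y_{\tilde r+1}$, so $u<\tilde u$.

**Step 2: cuts left of $u$.** Let $v<u$. Then $[v]\setminus\tilde A=\{\tilde y_j\le v:j\le\tilde r\}$. For $j\ge r+1$ we have $\tilde y_j\ge\tilde y_{r+1}=u>v$, so this set is $\{\tilde y_j\le v:j\le r\}=\{y_j\le v:j\le r\}=[v]\setminus A$. Thus $\mathcal E(v)=D_A(v)\ge k$, because $u$ is the smallest minimizer and the minimum is $k-1$.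

**Step 3: cuts right of $\tilde u$.** Let $v>\tilde u$. Then $A\setminus[v]=\{y_j+1:j\ge r+2,\ y_j\ge v\}$. Here $y_j\ge v>y_{\tilde r+1}$ forces $j\ge\tilde r+2$, where $y_j=\tilde y_j$. So this set is $\tilde A\setminus[v]$, and $\mathcal E(v)=D_{\tilde A}(v)\ge k$ because $\tilde u$ is the largest minimizer.

**Step 4: cuts in between.** Let $u\le v\le\tilde u$. Then
$$\mathcal E(v)=\#\{j\ge r+2:y_j\ge v\}+\#\{j\le\tilde r:\tilde y_j\le v\}.$$
Every $j\in[k]$ is counted at least once. If $j\le r+1$, then $j\le\tilde r$ and $\tilde y_j=y_j\le u\le v$. If $j\ge\tilde r+1$, then $j\ge r+2$ and $y_j\ge\tilde u\ge v$. If $r+2\le j\le\tilde r$, then either $y_j\ge v$ or $\tilde y_j\le y_j<v$. So $\mathcal E(v)\ge k$. This contradicts Step 1. $\square$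

**Example ($k=3$, $n=8$).** $K=\{1,3,5\}$ with $r=0,1$ gives $\{1,4,6\}$ and $\{2,3,6\}$. Their differences have size $2$, so (P) does not exclude the pair directly. But a shifted family containing $\{2,3,6\}$ contains $\{2,3,5\}$, and $\{1,4,6\}\setminus\{2,3,5\}$ has three elements. Lemma 4 excludes the pair without this search.

**Codes all of whose gaps are at least $2$.** *Let $N_0$ be the number of $k$-subsets of $[n-1]$ with all gaps $\ge2$. At most $N_0$ sets of type (b) have a code $K$ with all gaps $\ge2$.* For such a code, (6) gives $|u-v|\ge2q+1$ when $q\ge1$. So by (5) $D_A(v)>D_A(u)$ for all $v\ne u$ (for $q=0$ this is trivial). The minimizer is unique, so the set has only this one code. If two such sets had the same $K$, their ranks would differ, say $r<\tilde r$, and Lemma 4 with $\tilde K=K$ would apply: (i) is trivial, (ii) holds by uniqueness, (iii) holds because all gaps are $\ge2$. Contradiction.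

## 8. One unit gap: sets arranged on lines

There remain the sets of type (b) all of whose codes have a gap equal to $1$.

**Where injectivity breaks.** One hopes to choose one code for each set, say at the smallest minimizer, and to prove that $A\mapsto K$ is still injective. It is not. Take $k=3$, $n=8$, and let $\mathcal F$ consist of the ten $3$-subsets of $[6]$ containing $1$ and the nine $4$-subsets of $[6]$ with at least three elements in $[4]$. It is shifted, and its members are middle sets. It has (P): two of the $3$-sets share $1$; two of the $4$-sets share at least two elements of $[4]$; and a $3$-set $A\subset[6]$ disjoint from a $4$-set $B\subset[6]$ does not exist. Now $A=\{1,5,6\}$ has $D_A=3,2,3,4,5,4,3,4,5$, so its only code is $(\{1,4,5\},0)$. And $\tilde A=\{2,3,4,6\}$ has $D_{\tilde A}=4,5,4,3,2,3,2,3,4$, with minimizers $4$ and $6$ and codes $(\{1,4,5\},1)$ and $(\{1,5,6\},2)$. Both have $K=\{1,4,5\}$ at their smallest minimizers. Lemma 4 with $r=0,\tilde r=1$ fails at exactly one place, condition (ii): $4$ is not the *largest* minimizer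 of $D_{\tilde A}$.

Giving up on injectivity here is possible but costs too much. A $K$ with a unit gap is determined by the index of that gap and a $(k-1)$-set, so there are at most $(k-1)\binom{n-1}{k-1}$ of them. Allowing each to serve $k$ sets would give $f-g=O_k(n^{k-1})$, but a worse coefficient of $\binom n{k-1}$. To get the coefficient $k$, note that $\tilde A$ above has a second code, $\{1,5,6\}$, a translate of the first in one place. Instead of assigning sets to single $K$'s, we count the sets on a whole row of such translates and lose only $1$ per row.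

**Step 1: discard the $K$'s with two small gaps.** Call $K$ *bad* if it has a gap equal to $1$ and another gap $\le2$. A bad $K$ is determined by the indices $i\ne j$ of two such gaps, their values, and the $(k-2)$-set left after deleting $y_{i+1}$ and $y_{j+1}$. Indeed, recover the two deleted elements from left to right: $y_{i+1}=y_i+(\text{gap})$ for the smaller of the two indices, where $y_i$ was not deleted, and then the other. So there are $O_k(n^{k-2})$ bad $K$, and since $(K,r)$ determines the set, $O_k(n^{k-2})$ sets have a bad code. Discard them. For every set that remains, every code has a gap equal to $1$ and is not bad, so every code is *nice*: exactly one gap equals $1$ and all the others are $\ge3$. Let $N_1$ be the number of nice $k$-subsets of $[n-1]$. Nice sets have a unit gap, so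
$$N_0+N_1\le\binom{n-1}k. \qquad (7)$$
For instance, $\{1,4,5\}$ is nice and $\{1,3,4\}$ is bad.

**Step 2: find all minimizers of a remaining set.** Let $(K,r)$ be a code of a remaining set $A$, where $K$ is nice with $y_i=a$, $y_{i+1}=a+1$, and let $u=y_{r+1}$.

*The case $r\le i-2$ (call $A$ an L-set) or $r\ge i+1$ (call $A$ an R-set).* Here $u$ is neither $a$ nor $a+1$, so the unit gap is not adjacent to $u$. On either side, the $q$ gaps nearest to $u$ have sum $\ge3$ if $q=1$ and $\ge3(q-1)+1=3q-2$ if $q\ge2$. By (6), $|u-v|\ge4>2q$ if $q=1$ and $|u-v|\ge3q-1>2q$ if $q\ge2$. By (5) the minimizer is unique.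

*The case $r=i-1$, so $u=a$.* For $v<u$ the relevant gaps are all $\ge3$, so if $q\ge1$ then $|u-v|\ge3q+1>2q$, and no such $v$ is a minimizer. For $v>u$ with $q\ge1$, the $q$ gaps have sum $\ge1+3(q-1)$, so $v-u\ge3q-1\ge2q$. Equality $v-u=2q$ forces $q=1$ and $v=a+2$. At $v=a+2$ (which is at most $n$ since $a+1\in[n-1]$), the elements $y_j$ with $j\ge i+1$ and $y_j<a+2$ are just $y_{i+1}=a+1$, so indeed $q=1$. So the minimizers are exactly $a$ and $a+2$. For the code at $a+2$: by (4), $a+1\notin A$ and $a+2=y_{i+1}+1\in A$. Hence $[a+2]\setminus A=\{y_1,\dots,y_{i-1},a+1\}$ and $A\setminus[a+2]=\{y_j+1:j\ge i+2\}$, and the code is $\big((K\setminus\{a,a+1\})\cup\{a+1,a+2\},\,i\big)$.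

*The case $r=i$, so $u=a+1$.* For $v>u$ all relevant gaps are $\ge3$, so there is no further minimizer there. For $v<u$ with $q\ge1$ again $u-v\ge3q-1\ge2q$, with $u-v=2q$ only for $q=1$, $v=a-1$. At $v=a-1\geq 0$ the elements $y_j$ with $j\le i$ and $y_j>a-1$ are just $y_i=a$, so $q=1$ and $a-1$ is a minimizer. The minimizers are exactly $a-1$ and $a+1$. Here $a\notin A$ and $a+1\in A$, so $[a-1]\setminus A=\{y_1,\dots,y_{i-1}\}$ and $A\setminus[a-1]=\{a+1\}\cup\{y_j+1:j\ge i+2\}$. The code at $a-1$ is $\big((K\setminus\{a,a+1\})\cup\{a-1,a\},\,i-1\big)$.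

**Step 3: lines.** For an index $i\in[k-1]$ and a $(k-2)$-set $Y$, the *line* of $(i,Y)$ is the collection of all nice $K_a=Y\cup\{a,a+1\}\subset[n-1]$ in which $a$ is the $i$-th smallest element. The conditions on $a$ are: $1\le a\le n-2$; $a$ is at least $3$ more than the $(i-1)$-st element of $Y$; $a+1$ is at least $3$ less than the $i$-th element of $Y$ (when these elements exist). So the admissible $a$ form an interval $I$ of integers. There are at most $(k-1)\binom{n-1}{k-2}$ non-empty lines, and each nice $K$ lies on exactly one. For $k=3$, $n=8$, $i=2$, $Y=\{1\}$ the line is $\{1,4,5\},\{1,5,6\},\{1,6,7\}$, with $I=\{4,5,6\}$.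

By Step 2, every remaining set has all its codes on one line. It is an L-set or an R-set with a single code, or it has exactly two codes $(K_a,i-1)$ and $(K_{a+1},i)$. In the last case we call it $M(a)$. Then $a,a+1\in I$, since all codes of a remaining set are nice; its smallest minimizer is $a$ and its largest is $a+2$. In the example, $\{1,5,6\}$ is an L-set with code $K_4$, and $\{2,3,4,6\}=M(4)$.

**Step 4: what Lemma 4 forbids on a line.** Fix a line. Let $P$ (respectively $Q$) be the set of $a\in I$ such that $K_a$ is the code of a remaining L-set (respectively R-set), and let $N=\{a:M(a)\text{ is a remaining set}\}$.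

1. *Each $K_a$ is the code of at most one L- or R-set. In particular, $P\cap Q=\emptyset$, and the line carries exactly $|P|+|Q|$ L- and R-sets.* Suppose there were two, with ranks $r<\tilde r$. Use Lemma 4 with $\tilde K=K=K_a$. Condition (i) is trivial, and (ii) holds because the minimizers are unique. For (iii): if both are L-sets or both are R-sets, the gaps of indices $r+1,\dots,\tilde r$ are all $\ge3$. If one is an L-set and the other an R-set, then $r\le i-2$, $\tilde r\ge i+1$, so $\tilde r-r\ge3$, and one of these gaps is the unit gap. The difference is $\ge3(\tilde r-r)-2\ge2(\tilde r-r)$.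

2. *If $a\in P$ and $a'\in Q$, then $a<a'$.* Suppose $a'\le a$. Use Lemma 4 with $K=K_a$, $r\le i-2$ (the L-set) and $\tilde K=K_{a'}$, $\tilde r\ge i+1$ (the R-set). The two codes differ only in coordinates $i,i+1$, where $\tilde K$ is smaller or equal. Since $r+1<i$ and $\tilde r+1>i+1$, (i) holds. Condition (ii) holds by uniqueness, and (iii) holds as in 1.

3. *If $a\in N$, then $a\notin Q$.* Otherwise use $A=M(a)$ with code $(K_a,i-1)$, at its smallest minimizer $a$, and the R-set $\tilde A$ with code $(K_a,\tilde r)$, $\tilde r\ge i+1$. Conditions (i) and (ii) hold. For (iii), $y_{\tilde r+1}-y_i\ge1+3(\tilde r-i)\ge2(\tilde r-i+1)$, because $\tilde r-i\ge1$.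

4. *If $a\in N$, then $a+1\notin P$.* Otherwise use the L-set $A$ with code $(K_{a+1},r)$, $r\le i-2$, and $\tilde A=M(a)$ with code $(K_{a+1},i)$, at its largest minimizer $a+2$. Conditions (i) and (ii) hold. For (iii), $y_{i+1}-y_{r+1}\ge3(i-1-r)+1\ge2(i-r)$, because $i-r\ge2$.

The pair $a\in P\cap N$ is not forbidden, and it occurs in the example above.

**Step 5: the count on a line.** We claim
$$|P|+|Q|+|N|\le|I|+1. \qquad (8)$$
Write $N^+=\{a+1:a\in N\}$; both $N$ and $N^+$ are subsets of $I$. If $P=\emptyset$, then $N$ and $Q$ are disjoint subsets of $I$ by 3, and the sum is at most $|I|$. If $Q=\emptyset$, then $N^+$ and $P$ are disjoint subsets of $I$ by 4, and again it is at most $|I|$. Otherwise let $p=\max P$ and $q=\min Q$; by 2, $p<q$.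

- The elements of $N$ that are $\le p-1$, increased by $1$, lie in $[\min I,p]$ and avoid $P$ by 4. So $|P|+|N\cap(-\infty,p-1]|\le p-\min I+1$.
- The elements of $N$ that are $\ge q$ lie in $[q,\max I]$ and avoid $Q$ by 3. So $|Q|+|N\cap[q,\infty)|\le\max I-q+1$.
- Finally, $|N\cap[p,q-1]|\le q-p$.

The sum of the three right sides is $\max I-\min I+2=|I|+1$.

**Step 6: all lines together.** The intervals $I$ of the non-empty lines have total length $N_1$. So by (8) the number of remaining sets is at most $N_1+(k-1)\binom{n-1}{k-2}$.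

## 9. Adding the pieces of the upper bound

This step collects the counts. The members of $\mathcal F$ are of type (a), at most $(k-1)\binom n{k-1}$; or of type (b) with a code having all gaps $\ge2$, at most $N_0$; or discarded in Step 1 of Section 8, $O_k(n^{k-2})$; or remaining, at most $N_1+O_k(n^{k-2})$. With (7),
$$h(n,k)\le(k-1)\binom n{k-1}+N_0+N_1+O_k(n^{k-2})\le\binom{n-1}k+(k-1)\binom n{k-1}+O_k(n^{k-2}).$$
Since $\binom{n-1}k=\binom nk-\binom{n-1}{k-1}=\binom nk-\binom n{k-1}+\binom{n-1}{k-2}$,
$$h(n,k)\le\binom nk+(k-2)\binom n{k-1}+O_k(n^{k-2}).$$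
Lemma 2 adds $2\sum_{i<k}\binom ni=2\binom n{k-1}+O_k(n^{k-2})$, so
$$f(n,k)\le\binom nk+k\binom n{k-1}+O_k(n^{k-2}).$$

Together with the lower bound of Section 5 this is the displayed statement of Theorem 3. Subtracting $g(n,k)=\binom nk+2\binom n{k-1}+O_k(n^{k-2})$, the excess $f-g$ lies between $\binom n{k-1}-O_k(n^{k-2})$ and $(k-2)\binom n{k-1}+O_k(n^{k-2})$, so it is $\Theta_k(n^{k-1})$. For $k=3$ the two coefficients $3$ and $k$ coincide, and $f(n,3)=\binom n3+3\binom n2+O(n)$. $\blacksquare$
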